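# Divisibility between the power sums $1^k+2^k+\dots+n^k$

## 1. The polynomials $F_N(x)=B_N(x)-B_N$ and their nontrivial roots

The whole talk is about one family of polynomials. The Bernoulli numbers are $B_0=1$, $B_1=-\frac12$, $B_2=\frac16$, $B_4=-\frac1{30}$, $B_6=\frac1{42},\dots$, with $B_{2l+1}=0$ for $l\ge1$, and the Bernoulli polynomials are
$$B_N(x)=\sum_{j=0}^{N}\binom Nj B_j\,x^{N-j}.$$
For $N\ge 2$ put
$$F_N(x)=B_N(x)-B_N .$$

We use these textbook facts:
$$B_N(1-x)=(-1)^NB_N(x),\qquad B_N(x+1)-B_N(x)=Nx^{N-1}, \tag{1}$$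
$$B_N(x)=2^{N-1}\Big(B_N\big(\tfrac x2\big)+B_N\big(\tfrac{x+1}2\big)\Big), \tag{2}$$
$$B_{2l}=(-1)^{l+1}\,\frac{2\,(2l)!\,\zeta(2l)}{(2\pi)^{2l}}\neq0\qquad(l\ge1), \tag{3}$$
and the von Staudt–Clausen theorem at the prime $2$:
$$2B_{2i}\in\mathbb Z_{(2)},\qquad 2B_{2i}\equiv1\pmod 2\qquad(i\ge1). \tag{4}$$
For instance $2B_2=\frac13$ and $2B_4=-\frac1{15}$ are quotients of odd integers. Since $2B_0=2$, $2B_1=-1$ and the other odd-index numbers vanish, $2B_j\in\mathbb Z_{(2)}$ for all $j\ge0$. Putting $x=0$ in (2) gives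
$$B_N(\tfrac12)=(2^{1-N}-1)B_N. \tag{5}$$

Some roots of $F_N$ are visible at once. By definition $F_N(0)=0$, and (1) at $x=0$ gives $F_N(1)=0$. If $N\ge3$ is odd, then $B_N=0$, so $F_N=B_N(x)$, and (5) gives $F_N(\frac12)=0$. If $N$ is even, then $F_N(1-x)=F_N(x)$. We call $0,\frac12,1$ the trivial points; every other root of $F_N$ is a *nontrivial root*. With $y=x^2-x$, expanding the right-hand sides confirms
$$F_3=(x-\tfrac12)\,y,\qquad F_4=y^2,\qquad F_5=(x-\tfrac12)\,y\,(y-\tfrac13),\qquad F_6=y^2(y-\tfrac12),$$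
$$F_7=(x-\tfrac12)\,y\,(y^2-y+\tfrac13),\qquad F_8=y^2\big(y^2-\tfrac43y+\tfrac23\big).$$
So nontrivial roots first appear at $N=5$.

What are these polynomials for? Telescoping (1) gives, for $k\ge1$ and $n\ge1$,
$$F_{k+1}(n+1)=\sum_{i=0}^{n}(k+1)\,i^k=(k+1)\,(1^k+\dots+n^k).$$
With $S_k(n)=1^k+\dots+n^k$, regarded also as a polynomial $S_k\in\mathbb Q[x]$, this says
$$F_{N}(x)=N\,S_k(x-1)\qquad(N=k+1). \tag{6}$$
Questions about divisibility of power sums become questions about whether two of the $F_N$ can share their nontrivial roots. We shall show that they cannot share all of them. For $N$ odd we look at the roots in $\overline{\mathbb Q}_2$; for $N$ even we look at one root in $\mathbb C$, close to the point $1$.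

## 2. When does $S_k(n)$ divide $S_{km}(n)$ for every $n$?

Let $k,m$ be positive integers and consider
$$1^k+2^k+\dots+n^k\ \Big|\ 1^{km}+2^{km}+\dots+n^{km}. \tag{7}$$
The paper "On sums of powers of the positive integers" (https://www.impan.pl/shop/publication/transaction/download/product/87639) asks for which $m$ this holds for all $n$. It is known that if (7) holds for every positive integer $n$, then $m$ is odd, and $B_{km}/B_k\in\mathbb Z$ for $k$ even, while $mB_{km-1}/B_{k-1}\in\mathbb Z$ for $k\ge3$ odd. This condition is sufficient for $k\le3$, but it is not sufficient for $k=4$ and infinitely many $m$. The conjecture is that for $k>3$, (7) holds for every $n$ only for $m=1$. We shall prove it, without using these necessary conditions.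

**Small cases by hand.** Formula (6) and the list above give
$$S_1=\tfrac{x(x+1)}2,\quad S_2=\tfrac{x(x+1)(2x+1)}6,\quad S_3=S_1^2,\quad S_4=\tfrac{x(x+1)(2x+1)(3x^2+3x-1)}{30},\quad S_5=\tfrac{x^2(x+1)^2(2x^2+2x-1)}{12}.$$
First, $S_2(n)/S_1(n)=(2n+1)/3$. So $S_1(n)\mid S_2(n)$ exactly when $n\equiv1\pmod3$: for infinitely many $n$, but not for all. On the other hand, $S_1(n)\mid 3S_2(n)$ for all $n$. A constant factor is therefore worth allowing in the statements.

Now take $k=4$ and test small $n$. For $n=2$ we have $S_4(2)=17$, and $2^4\equiv-1\pmod{17}$, so $17\mid 1+2^{4m}$ exactly when $m$ is odd. For $n=3$ we have $S_4(3)=98$. With $m=3$, $1+2^{12}+3^{12}=535538=98\cdot5464+66$, so $m=3$ fails. But $2^{21}\equiv1\pmod{49}$ (as $2\equiv3^2\pmod 7$ is a square modulo $7$, hence modulo $49$, and the unit group has order $42$), and $81^{21}=3^{84}\equiv1\pmod{49}$. So for every $m\equiv1\pmod{42}$ we get $1+16^m+81^m\equiv1+16+81=98\equiv0\pmod{49}$; the sum is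 also even, and $m$ is odd. All these $m$ survive both tests. Testing chosen values of $n$ is therefore not obviously going to end, and we want an argument that uses all $n$ together.

**Theorem A.** Let $k\ge4$, $K\ge1$, $K\ne k$. Then $S_k\nmid S_K$ in $\mathbb Q[x]$, and for each fixed integer $c\ge1$ we have $S_k(n)\mid c\,S_K(n)$ for only finitely many $n$. In particular ($K=km$, $c=1$), for $k>3$ and $m>1$ the divisibility (7) holds for only finitely many $n$. Hence the conjecture is true.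

**Theorem B.** For $k,K\ge1$ the following are equivalent: (i) for some integer $c\ge1$, $S_k(n)\mid c\,S_K(n)$ for infinitely many $n$; (ii) $S_k\mid S_K$ in $\mathbb Q[x]$; (iii) $K=k$, or $k=1$, or $k=2$ and $K$ is even, or $k=3$ and $K\ge3$ is odd.

**Theorem C.** If $N\ne L$ are odd and $\ge3$, then $\gcd(B_N(x),B_L(x))=x(x-\frac12)(x-1)$. Equivalently, for distinct even $k,K\ge2$, $\gcd(S_k,S_K)=x(x+1)(2x+1)$ up to a constant.

The two forms of Theorem C are the same by (6): for $N=k+1$ odd $F_N=B_N(x)$, and replacing $x$ by $x+1$ turns $x(x-\frac12)(x-1)$ into $(x+1)(x+\frac12)x$.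

Throughout, $N=k+1$ and $L=K+1$. By (6), $S_k\mid S_K$ in $\mathbb Q[x]$ if and only if $F_N\mid F_L$.

## 3. From infinitely many $n$ to polynomials, and what the trivial roots decide

**Step 1. Integers to polynomials.** *This step proves (i)$\Leftrightarrow$(ii) in Theorem B.* Suppose $S_k(n)\mid cS_K(n)$ for infinitely many $n$. Divide with remainder in $\mathbb Q[x]$: $S_K=qS_k+\rho$, $\deg\rho<\deg S_k$. Choose an integer $\Delta\ge1$ with $\Delta q\in\mathbb Z[x]$. For the $n$ in question,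
$$\frac{c\Delta\,\rho(n)}{S_k(n)}=\Delta\,\frac{cS_K(n)}{S_k(n)}-c\,\Delta q(n)$$
is an integer. It tends to $0$ as $n\to\infty$ because $\deg\rho<\deg S_k$. So it is $0$ for all large $n$ in our infinite set; $\rho$ has infinitely many zeros, and $\rho=0$. Conversely, if $S_K=qS_k$ and $\Delta q\in\mathbb Z[x]$, then $\Delta S_K(n)=(\Delta q)(n)\,S_k(n)$, so $S_k(n)\mid\Delta S_K(n)$ for all $n$.

**Step 2. Parity.** *This step shows that if $k\ge2$ and $S_k\mid S_K$, then $k\equiv K\pmod 2$.*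

Let $k$ be even. Then $N$ is odd and $F_N(\frac12)=0$. If $K$ were odd, $L=K+1$ would be even and (5) would give $F_L(\frac12)=(2^{-K}-1)B_{K+1}-B_{K+1}=(2^{-K}-2)B_{K+1}\ne0$ by (3), contradicting $F_N\mid F_L$.

Let $k\ge3$ be odd. The coefficient of $x$ in $F_{k+1}$ is $(k+1)B_k=0$, so $x^2\mid F_N$. If $K$ were even, then $F_L'(0)=(K+1)B_K\ne0$, so $F_L$ would have only a simple zero at $0$, a contradiction.

**Step 3. The positive cases and $k\le3$.** *This step proves (iii)$\Rightarrow$(ii), and (ii)$\Rightarrow$(iii) for $k\le3$.* The case $K=k$ is trivial. For $k=1$, $F_2=x(x-1)$, and every $F_L$ with $L\ge2$ vanishes at $0$ and $1$. For $k=2$, $F_3=x(x-\frac12)(x-1)$, and for $K$ even $F_L$ vanishes at $0,\frac12,1$. For $k=3$, $F_4=x^2(x-1)^2$. If $K\ge3$ is odd, then $F_L$ has coefficient $(K+1)B_K=0$ at $x$, so it vanishes doubly at $0$, and by $F_L(1-x)=F_L(x)$ also doubly at $1$.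

Conversely, for $k=1$ condition (iii) always holds. For $k=2$, (ii) forces $K$ even by Step 2. For $k=3$, (ii) forces $K$ odd by Step 2 and $K\ge3$ by degrees.

**Step 4. What remains.** *This step isolates the two tasks.* Let $k\ge4$ and $K\ne k$, and suppose $S_k\mid S_K$. By degrees $K>k$, and by Step 2 $K\equiv k\pmod2$. If $k$ is even, then $F_N=B_N(x)$ and $F_L=B_L(x)$, and $\deg F_N\ge5>3$; so $F_N\mid F_L$ contradicts Theorem C. If $k\ge5$ is odd, then $N\ge6$ and $L>N$ are even, and we need: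

**Proposition 1.** If $N\ge6$ and $L>N$ are even, then $F_N\nmid F_L$ in $\mathbb Q[x]$.

So $S_k\nmid S_K$ whenever $k\ge4$ and $K\neq k$, once Theorem C (Sections 4 and 5) and Proposition 1 (Sections 6 to 10) are proved. The trivial roots have now given all they can: they see only the parity of $K$. From here on we need the nontrivial roots.

## 4. The roots of $B_N$ modulo $2$ for odd $N$

Fix an algebraic closure $\overline{\mathbb Q}_2$; its residue field is $\overline{\mathbb F}_2$. A gcd of polynomials over $\mathbb Q$ does not change on extending the field, so Theorem C can be tested on roots in $\overline{\mathbb Q}_2$. Bars denote reduction modulo the maximal ideal.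

**Step 5. The reduction of $2B_N$.** *This step finds the residues of all the roots of $B_N$.* Let $N=k+1\ge3$ be odd, $k=2l$. Modulo $2$ we have $(1+x)^{2l+1}\equiv(1+x)(1+x^2)^l$, and comparing coefficients of $x^{2i}$ gives $\binom{2l+1}{2i}\equiv\binom li$. With (4),
$$2B_N(x)=2x^N-Nx^{N-1}+\sum_{i=1}^{l}\binom N{2i}(2B_{2i})\,x^{N-2i}\equiv x^k+x\big[(x^2+1)^l-x^{2l}\big]\pmod2 .$$
Since $(x^2+1)^l\equiv(x+1)^{2l}=(x+1)^k$, the right side is
$$x^k+x^{k+1}+x(x+1)^k=x^k(x+1)+x(x+1)^k=x(x+1)h(x),\qquad h(x)=x^{k-1}+(x+1)^{k-1}.$$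

Now $2B_N\in\mathbb Z_{(2)}[x]$ is divisible in $\mathbb Q[x]$ by $2x-1$, which is primitive over $\mathbb Z_{(2)}$. By Gauss's lemma
$$2B_N(x)=(2x-1)\,g(x),\qquad g\in\mathbb Z_{(2)}[x].$$
Comparing leading terms, $g$ is monic of degree $k$. Since $2x-1\equiv1\pmod2$, we have $\bar g=x(x+1)h$.

**Step 6. Separability.** *This step shows that the roots of $g$ have distinct residues.* In $h$ the terms $x^{k-1}$ cancel, and the next coefficient is $k-1$, which is odd. So $\deg h=k-2$. Also $h(0)=h(1)=1$. Hence a root $\xi$ of $h$ is neither $0$ nor $1$, and with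
$$\eta=\frac{\xi+1}{\xi}=1+\frac1\xi$$
the equation $h(\xi)=0$ says $\eta^{k-1}=1$, while $\eta\neq1$. As $k-1$ is odd, there are exactly $k-2$ elements $\eta\ne1$ of $\overline{\mathbb F}_2$ with $\eta^{k-1}=1$. Each gives a root $\xi=1/(\eta+1)$, and these are distinct. So $h$ has $k-2$ distinct roots, none in $\mathbb F_2$, and $\bar g=x(x+1)h$ is separable.

The roots of the monic polynomial $g$ are integral over $\mathbb Z_2$. If they are $\alpha_1,\dots,\alpha_k$, then $\bar g=\prod(x-\bar\alpha_i)$, so the residues $\bar\alpha_i$ are distinct. The point $\frac12$ is not integral, so it is not among the $\alpha_i$. Therefore all $N$ roots of $B_N$ are distinct: they are $0,1,\frac12$ and $N-3$ further integral roots $\alpha$, whose residues $\xi\notin\mathbb F_2$ satisfy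
$$\Big(\frac{\xi+1}{\xi}\Big)^{N-2}=1. \tag{8}$$

**Step 7. Where the nontrivial roots live.** *This step provides the ring for Section 5.* For a nontrivial root $\alpha$ with residue $\xi$, let $W$ be the ring of integers of the unramified extension of $\mathbb Q_2$ with residue field $\mathbb F_2(\xi)$. Its maximal ideal is $2W$. Since $\xi$ is a simple root of $\bar g$, Hensel's lemma gives a root of $g$ in $W$ with residue $\xi$. Only one root of $g$ has that residue, so it is $\alpha$, and $\alpha\in W$.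

**How far residues alone go.** If $B_N$ and $B_L$ share a nontrivial root with residue $\xi$, then $\eta^{N-2}=\eta^{L-2}=1$ with $\eta\ne1$. When $\gcd(N-2,L-2)=1$ this is impossible, and Theorem C follows for that pair. For example $N=5$, $L=7$ is settled: $\gcd(3,5)=1$. But take $N=5$, $L=11$. Here $h=x^3+(x+1)^3=x^2+x+1$ for $N=5$, and its roots $\xi\in\mathbb F_4\setminus\mathbb F_2$ satisfy $\xi^3=(\xi+1)^3=1$, hence also $\xi^9+(\xi+1)^9=0$. Both nontrivial residues for $N=5$ occur again for $L=11$. Reduction modulo $2$ stops exactly there: it cannot tell a common root from two different roots with the same residue.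

## 5. The functional $T^j\mapsto B_j$ and the proof of Theorem C

To separate roots with the same residue, we suppose that $\alpha$ is a root of both polynomials and compute $B_L(\alpha)-\text{(unit)}\cdot B_N(\alpha)$ to one more $2$-adic digit, at the scale of $d=L-N$.

Two tools are needed. The first is the Teichmüller representative. If $u\in W$ is a unit with residue $\bar u\ne0$, then $\omega(u)\in W$ denotes the unique root of unity of odd order with residue $\bar u$. It depends only on $\bar u$, is multiplicative, and $u/\omega(u)\equiv1\pmod{2W}$. For example, if the residue field is $\mathbb F_4$, the representatives of the two elements outside $\mathbb F_2$ are the two primitive cube roots of unity in $W$.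

The second is the $W$-linear functional $\Lambda$ on $W[T]$ with $\Lambda(T^j)=B_j$, taking values in the fraction field of $W$. Since $2B_j\in\mathbb Z_{(2)}$ for all $j$,
$$\Lambda(W[T])\subset\tfrac12W. \tag{9}$$
As an example, $\Lambda((u+2T)^2)=u^2-2u+\frac23=4B_2(\frac u2)$.

Why $u+2T$ and not $u+T$? Certainly $\Lambda((\alpha+T)^M)=B_M(\alpha)$. But passing from exponent $N$ to $L$ multiplies $(\alpha+T)^N$ by $(\alpha+T)^d$, which is not close to a constant, because $T$ is an indeterminate. In contrast $u+2T\equiv u\pmod 2$, so its $d$-th power is close to a constant. The formula (2) is what introduces the factor $2$.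

**Step 8. Setup.** *This step expresses $B_M(\alpha)$ through $\Lambda$ and through nearly constant powers.* Let $3\le N<L$ be odd and $d=L-N$, which is even and positive. Suppose $B_N(\alpha)=B_L(\alpha)=0$ with $\alpha\in\overline{\mathbb Q}_2\setminus\{0,\frac12,1\}$. Let $\xi$ be its residue, $\eta=(\xi+1)/\xi$, and $W\ni\alpha$ as in Step 7. By (8) for $N$ and for $L$,
$$\eta^{N-2}=1,\qquad \eta^{L-2}=1,\qquad\text{hence}\qquad \eta^d=1 .$$
For $u\in W$ and $M\ge1$,
$$\Lambda\big((u+2T)^M\big)=\sum_j\binom Mj2^jB_j\,u^{M-j}=2^M\sum_j\binom MjB_j\Big(\frac u2\Big)^{M-j}=2^MB_M\Big(\frac u2\Big),$$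
so twice (2) at $x=\alpha$ reads
$$2B_M(\alpha)=\sum_{u\in\{\alpha,\alpha+1\}}\Lambda\big((u+2T)^M\big)\qquad(M\ge1). \tag{10}$$
Both $u=\alpha$ and $u=\alpha+1$ are units, since $\xi\notin\mathbb F_2$. Write $u=\omega(u)(1+2b_u)$ with $b_u\in W$. Then
$$u+2T=\omega(u)\,(1+2a_u),\qquad a_u=b_u+\frac{T}{\omega(u)}\in W[T].$$
From $\eta^d=1$ we get $(\xi+1)^d=\xi^d$. The elements $\omega(\alpha)^d$ and $\omega(\alpha+1)^d$ are the representatives of $\xi^d$ and $(\xi+1)^d$, so they are equal. Call the common value $\gamma$, a unit. Thus for both $u$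
$$(u+2T)^d=\gamma\,(1+2a_u)^d. \tag{11}$$

**Step 9. Expanding the $d$-th power.** *This step finds $(1+2a)^d$ modulo $4d$.* We have $(1+2a)^d=\sum_j\binom dj2^ja^j$. For $j\ge1$,
$$\binom dj2^j=\frac dj\binom{d-1}{j-1}2^j\in d\,2^{\,j-v_2(j)}\mathbb Z_2 .$$
For $j\ge3$ we have $j-v_2(j)\ge2$: for $j=3$ it is $3$, and for $j\ge4$ it is at least $j-\log_2j\ge2$. The terms with $j\ge3$ therefore lie in $4d\,W[T]$. The $j=2$ term has coefficient $4\binom d2=2d(d-1)=-2d+2d^2$, and $2d^2\in4d\,\mathbb Z$ because $d$ is even. Altogether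
$$(1+2a_u)^d=1+2d\,(a_u-a_u^2)+4d\,e_u,\qquad e_u\in W[T]. \tag{12}$$

**Step 10. The difference modulo $2dW$.** *This step reduces everything to $\Lambda(a_u-a_u^2)$.* Since $(u+2T)^L=(u+2T)^N\gamma(1+2a_u)^d$, (10) for $M=L$ and $M=N$ together with (12) gives
$$2\big(\gamma^{-1}B_L(\alpha)-B_N(\alpha)\big)=\sum_u\Lambda\Big((u+2T)^N\big[2d(a_u-a_u^2)+4d\,e_u\big]\Big).$$
By (9), $4d\,\Lambda(W[T])\subset2dW$, so the terms with $e_u$ may be dropped modulo $2dW$. Also $(u+2T)^N\equiv u^N\pmod{2W[T]}$, and replacing one by the other changes the sum by an element of $2d\cdot2\cdot\Lambda(W[T])\subset2d\cdot2\cdot\frac12W=2dW$. Hence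
$$2\big(\gamma^{-1}B_L(\alpha)-B_N(\alpha)\big)\equiv2d\sum_u u^N\Lambda(a_u-a_u^2)\pmod{2dW}. \tag{13}$$

**Step 11. The next digit.** *This step evaluates (13) and finds that it is not zero.* Write $\omega=\omega(u)$ and $b=b_u$. Then
$$\Lambda(a_u)=b-\frac1{2\omega},\qquad \Lambda(a_u^2)=b^2+\frac{2b}{\omega}B_1+\frac{B_2}{\omega^2}=b^2-\frac b\omega+\frac1{6\omega^2}.$$
Modulo $\mathbb Z_2$ we have $\frac16\equiv\frac12$ (the difference is $-\frac13$) and $-\frac12\equiv\frac12$. So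
$$\Lambda(a_u-a_u^2)\equiv\tfrac12\big(\omega^{-1}+\omega^{-2}\big)\pmod W .$$
Inserting this in (13),
$$2\big(\gamma^{-1}B_L(\alpha)-B_N(\alpha)\big)\in d\,(\theta+2W),\qquad \theta=\sum_u u^N\big(\omega(u)^{-1}+\omega(u)^{-2}\big). \tag{14}$$
The residue of $\theta$ is
$$\bar\theta=\big[\xi^{N-1}+(\xi+1)^{N-1}\big]+\big[\xi^{N-2}+(\xi+1)^{N-2}\big].$$
By (8), $(\xi+1)^{N-2}=\xi^{N-2}$. So the second bracket is $0$, and the first is $\xi^{N-2}(\xi+\xi+1)=\xi^{N-2}\neq0$. Thus $\theta$ is a unit, every element of $d(\theta+2W)$ is nonzero, and the left side of (14) is nonzero. This contradicts $B_N(\alpha)=B_L(\alpha)=0$.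

So the only common roots of $B_N$ and $B_L$ are $0,\frac12,1$, and by Step 6 they are simple roots of both. This proves Theorem C.

**Check on $N=5$, $L=11$.** Let $\alpha$ be a root of $x^2-x-\frac13$, so $B_5(\alpha)=0$. Here $d=6$, and (14) predicts that $2B_{11}(\alpha)$ has $2$-adic valuation exactly $v_2(6)=1$, that is, $B_{11}(\alpha)$ is a unit. Write $\alpha^j=p_j\alpha+q_j$, with $p_{j+1}=p_j+q_j$, $q_{j+1}=p_j/3$:

| $j$ | 1 | 3 | 5 | 7 | 9 | 10 | 11 |
|---|---|---|---|---|---|---|---|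
| $p_j$ | $1$ | $\frac43$ | $\frac{19}9$ | $\frac{91}{27}$ | $\frac{436}{81}$ | $\frac{551}{81}$ | $\frac{2089}{243}$ |
| $q_j$ | $0$ | $\frac13$ | $\frac59$ | $\frac89$ | $\frac{115}{81}$ | $\frac{436}{243}$ | $\frac{551}{243}$ |

With $B_{11}(x)=x^{11}-\frac{11}2x^{10}+\frac{55}6x^9-11x^7+11x^5-\frac{11}2x^3+\frac56x$, the coefficient of $\alpha$ in $B_{11}(\alpha)$ is
$$\frac{4178-18183+23980-18018+11286-3564+405}{486}=\frac{84}{486}=\frac{14}{81},$$
and the constant term is
$$\frac{1102-4796+6325-4752+2970-891}{486}=-\frac{42}{486}=-\frac7{81}.$$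
So $B_{11}(\alpha)=\frac7{81}(2\alpha-1)$, which is indeed a $2$-adic unit.

## 6. Even $N$: a square modulo $2$, and the degree gap $L\ge2N-2$

The natural first attempt on Proposition 1 is to repeat Section 4. It fails at separability. For even $N=2l$, using $\binom{2l}{2i}\equiv\binom li$,
$$2F_N(x)\equiv\sum_{i=1}^{l-1}\binom li x^{2i}=(x^2+1)^l-x^{2l}-1\equiv\big((x+1)^l+x^l+1\big)^2\pmod2 ,$$
because the terms $2x^N$ and $-Nx^{N-1}$ are even. The reduction is a square (and zero when $l$ is a power of $2$), so no nonzero root of it is simple and Hensel's lemma has nothing to hold on to. For $N=6$, $2F_6=x^2(x-1)^2(2x^2-2x-1)$ reduces to $x^2(x+1)^2$, and the nontrivial roots are not even integral. We therefore work over $\mathbb C$.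

From now on $N\ge6$ and $L>N$ are even, and we suppose
$$F_L=Q\,F_N,\qquad Q\in\mathbb Q[x],\quad \deg Q=L-N\ge2,$$
aiming at a contradiction.

**Step 12. The degree gap.** *This step shows*
$$L\ge2N-2, \tag{15}$$
*which later makes all error terms small.* Subtract $F_L(x)=Q(x)F_N(x)$ from the same identity at $x+1$ and use (1):
$$Lx^{L-1}=\big(Q(x+1)-Q(x)\big)F_N(x+1)+Q(x)\,Nx^{N-1}.$$
Since $L>N$, $x^{N-1}$ divides $(Q(x+1)-Q(x))\,F_N(x+1)$. By symmetry $F_N(x+1)=F_N(-x)$. In $F_N$ the coefficient of $x$ is $NB_{N-1}=0$, and that of $x^2$ is $\binom N2B_{N-2}\neq0$. So $F_N(x+1)$ has order exactly $2$ at $0$, and $x^{N-3}$ divides $Q(x+1)-Q(x)$. This difference is nonzero of degree $L-N-1$, so $N-3\le L-N-1$.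

## 7. A nontrivial root of $F_N$ close to $1$

**Step 13. The reciprocal sum.** *This step produces a root $y$ of $F_N$, as a polynomial in $x^2-x$, that is not too large.* Since $F_N(1-x)=F_N(x)$, $F_N$ is a polynomial in $(x-\frac12)^2=y+\frac14$ with $y=x^2-x$. So $F_N(x)=P(y)$ with $\deg P=N/2$. Write $P(y)=p_0+p_1y+p_2y^2+p_3y^3+\cdots$ and use $y=-x+x^2$, $y^2=x^2-2x^3+\cdots$, $y^3=-x^3+\cdots$. In $F_N$ the coefficients of $1$, $x$, $x^3$ vanish: the last two are $NB_{N-1}$ and $\binom N3B_{N-3}$, with $N-1$ and $N-3$ odd and $\ge3$. Comparing coefficients,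
$$p_0=0,\qquad p_1=0,\qquad p_2=\tbinom N2B_{N-2}\ne0,\qquad -2p_2-p_3=0 .$$
Hence
$$P(y)=p_2y^2(1-2y+\cdots)=p_2y^2\prod_{i=1}^{N/2-2}\Big(1-\frac y{y_i}\Big),\qquad \sum_{i=1}^{N/2-2}\frac1{y_i}=2 .$$
For $N=6$ this is $y_1=\frac12$. For $N=8$, $y_{1,2}=\frac{2\pm i\sqrt2}3$ and $1/y_{1,2}=1\mp\frac i{\sqrt2}$, with sum $2$. In general some root $y=y_i\ne0$ satisfies
$$\operatorname{Re}\frac1y\ge\frac2{N/2-2}=\frac4{N-4}. \tag{16}$$

**Step 14. The root $z$.** *This step turns $y$ into a root of $F_N$ near $1$.* Choose $z$ with $z^2-z=y$ and $\operatorname{Re}z\ge\frac12$. Then $F_N(z)=P(y)=0$, hence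
$$F_N(z)=0,\qquad F_L(z)=0,\qquad z\ne0,1 .$$
By (16), $\operatorname{Re}y>0$. Since $(z-\frac12)^2=y+\frac14$,
$$\big(\operatorname{Re}z-\tfrac12\big)^2\ge\operatorname{Re}\big(z-\tfrac12\big)^2=\operatorname{Re}y+\tfrac14>\tfrac14,$$
so $\operatorname{Re}z>1$. Put $t=|z-1|>0$ and $u=\operatorname{Re}(z-1)/t\in(0,1]$. From $\frac1y=\frac1{z-1}-\frac1z$,
$$\operatorname{Re}\frac1y=\frac ut-\frac{tu+1}{t^2+2tu+1}=\frac{2tu^2+u-t}{t\,(t^2+2tu+1)}\le\frac1{t(t+1)} .$$
For the inequality, consider $(2tu^2+u-t)(t+1)-(t^2+2tu+1)$ as a function of $u$. It is convex, at $u=0$ it equals $-t(t+1)-t^2-1<0$, and at $u=1$ it equals $(t+1)^2-(t+1)^2=0$; so it is $\le0$ on $[0,1]$. With (16), $t(t+1)\le\frac{N-4}4$, that is $(t+\frac12)^2\le\frac{N-3}4$, or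
$$t\le\sigma:=\frac{s-1}2,\qquad s:=\sqrt{N-3}. \tag{17}$$
For $N=6$, $z=\frac{1+\sqrt3}2$ and $t=\frac{\sqrt3-1}2=\sigma$, so equality occurs.

**Step 15. The nearest integer.** *This step writes $z$ as an integer plus a small part and controls the intermediate points.* Write
$$z=r+w,\qquad r\in\mathbb Z,\quad -\tfrac12<\operatorname{Re}w\le\tfrac12 .$$
Since $\operatorname{Re}z>1$, $r\ge1$. Also $r<\operatorname{Re}z+\frac12\le\frac32+t\le\frac32+\sigma$. We claim
$$|w+j|\le t\le\sigma\qquad(0\le j\le r-1). \tag{18}$$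
If $r=1$, then $j=0$ and $w=z-1$. If $r\ge2$, then $\operatorname{Re}(z-1)=r-1+\operatorname{Re}w>\frac12$. The numbers $w+j$ and $z-1=w+r-1$ have the same imaginary part, and $|\operatorname{Re}w+j|\le\operatorname{Re}(z-1)$: for $j=0$ because $|\operatorname{Re}w|\le\frac12$, and for $j\ge1$ because $0<\operatorname{Re}w+j\le\operatorname{Re}w+r-1$. This gives (18).

## 8. Comparison of $F_M$ with $1-\cos2\pi x$

For even $M\ge4$ put
$$c_M=\frac{2\,M!}{(2\pi)^M},\qquad \varphi_M=(-1)^{M/2}\,\frac{F_M}{c_M}.$$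

**Step 16. Expansion of $\varphi_M$.** *This step shows that $\varphi_M$ is nearly $1-\cos2\pi w$, with explicit error.* We have $F_M(w)=\sum_{j=1}^M\binom MjB_{M-j}w^j$. For $j=2i<M$, (3) gives
$$\binom M{2i}B_{M-2i}w^{2i}=\frac{M!}{(2i)!}\,(-1)^{M/2-i+1}\,\frac{2\zeta(M-2i)}{(2\pi)^{M-2i}}\,w^{2i}=c_M(-1)^{M/2-i+1}\zeta(M-2i)\,\frac{(2\pi w)^{2i}}{(2i)!}.$$
The only odd $j$ that contributes is $j=M-1$, with the term $-\frac M2w^{M-1}$. Dividing by $c_M$, for all $w\in\mathbb C$,
$$\varphi_M(w)=\sum_{i=1}^{M/2-1}(-1)^{i+1}\zeta(M-2i)\frac{(2\pi w)^{2i}}{(2i)!}+(-1)^{M/2}\Big[\frac{(2\pi w)^M}{2\,M!}-\frac\pi2\,\frac{(2\pi w)^{M-1}}{(M-1)!}\Big]. \tag{19}$$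
Compare with $1-\cos2\pi w=\sum_{i\ge1}(-1)^{i+1}\frac{(2\pi w)^{2i}}{(2i)!}$. For $m\ge2$,
$$\zeta(m)-1=2^{-m}\sum_{j\ge2}\Big(\frac2j\Big)^m\le2^{-m}\sum_{j\ge2}\Big(\frac2j\Big)^2=2^{-m}\cdot4(\zeta(2)-1)<3\cdot2^{-m}.$$
The coefficients of $(2\pi w)^{2i}/(2i)!$ in the two series differ in absolute value by $\zeta(M-2i)-1$ for $i<M/2$, by $\frac32$ for $i=M/2$, and by $1$ for $i>M/2$. Each is at most $3\cdot2^{2i-M}$. Summing, with the single odd term added,
$$\big|\varphi_M(w)-(1-\cos2\pi w)\big|\le3\cdot2^{-M}\big(\cosh4\pi|w|-1\big)+\frac\pi2\,\frac{(2\pi|w|)^{M-1}}{(M-1)!}. \tag{20}$$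

**What the limit alone cannot do.** By (20), $\varphi_M\to1-\cos2\pi w$ uniformly on bounded sets as $M\to\infty$. The limit has a double zero at every integer, so by Hurwitz's theorem, for large $M$, $F_M$ has exactly two roots near $2$. They are nontrivial, because $F_M(2)=M\ne0$ by (1). Thus $F_N$ and $F_L$ may both have nontrivial roots near the same integer $r\ge2$, and the limit function does not tell them apart. Near $r=1$ there is no such problem, since $1$ is itself a double root. For $r\ge2$ the way out is to measure the distance $|w|$ from $z$ to $r$: each of the equations $F_N(z)=0$ and $F_L(z)=0$ forces a size of $|w|^2$, and the two sizes do not match.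

**Step 17. The basic inequality.** *This step converts $F_L(z)=0$ into an inequality for $w$.* By (1), applied $r$ times,
$$F_M(z)=F_M(w)+M\sum_{j=0}^{r-1}(w+j)^{M-1},\qquad \frac M{c_M}=\frac{\pi(2\pi)^{M-1}}{(M-1)!}. \tag{21}$$
Write $w=p+iq$ with $|p|\le\frac12$. Then $|\sin\pi p|\ge2|p|$, and
$$|1-\cos2\pi w|=2|\sin\pi w|^2=2(\sin^2\pi p+\sinh^2\pi q)\ge2(4p^2+\pi^2q^2)\ge8|w|^2 .$$
Since $F_L(z)=0$, (21) with $M=L$ bounds $|\varphi_L(w)|$ by $\pi\sum_j(2\pi|w+j|)^{L-1}/(L-1)!$. With (20),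
$$8|w|^2\le3\cdot2^{-L}\big(\cosh4\pi|w|-1\big)+\frac\pi2\,\frac{(2\pi|w|)^{L-1}}{(L-1)!}+\pi\sum_{j=0}^{r-1}\frac{(2\pi|w+j|)^{L-1}}{(L-1)!}. \tag{22}$$

**Step 18. The two error quantities.** *This step bounds the right side of (22) uniformly.* Put
$$A=\frac{3\cdot2^{-L}(\cosh4\pi\sigma-1)}{8\sigma^2},\qquad D=\frac{(2\pi\sigma)^{L-1}}{(L-1)!}.$$
The function $(\cosh X-1)/X^2=\sum_{i\ge1}X^{2i-2}/(2i)!$ increases for $X>0$, and $|w|\le\sigma$ by (18). So the first term on the right of (22) is at most $8A|w|^2$. Again by (18), each $(2\pi|w+j|)^{L-1}/(L-1)!$ is at most $D$.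

For fixed $N$, $A$ decreases in $L$. So does $D$: raising $L$ by $1$ multiplies it by $2\pi\sigma/L$, and $2\pi\sigma=\pi(s-1)<s^2+3=N<L$, because $s^2-\pi s+3+\pi$ has discriminant $\pi^2-12-4\pi<0$. By (15), upper bounds at $L=2N-2$ hold for all our $L$. For $N\le10$, at $L=2N-2$ (rounded values):

| $N$ | $L$ | $\sigma$ | $4\pi\sigma$ | $\cosh4\pi\sigma-1$ | $8\sigma^2$ | $A$ | $2\pi\sigma$ | $(2\pi\sigma)^{L-1}$ | $(L-1)!$ | $D$ |
|---|---|---|---|---|---|---|---|---|---|---|
| 6 | 10 | 0.36603 | 4.5996 | 48.7 | 1.0718 | 0.133 | 2.2998 | $1.80\cdot10^3$ | $362880$ | 0.00496 |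
| 8 | 14 | 0.61803 | 7.7664 | 1179 | 3.0557 | 0.071 | 3.8832 | $4.57\cdot10^7$ | $6.227\cdot10^9$ | 0.00733 |
| 10 | 18 | 0.82288 | 10.3406 | $1.548\cdot10^4$ | 5.4170 | 0.033 | 5.1703 | $1.348\cdot10^{12}$ | $3.5569\cdot10^{14}$ | 0.00379 |

So, with room to spare, for all $L\ge2N-2$: $A\le0.14$, $D\le0.0051$ for $N=6$; $A\le0.08$, $D\le0.0075$ for $N=8$; $A\le0.04$, $D\le0.0039$ for $N=10$.

For $N\ge12$ we have $s\ge3$ and $\sigma\ge1$. Since $\cosh X-1\le\frac12e^X$,
$$A\le\frac3{16}\exp\big(2\pi(s-1)-(2N-2)\ln2\big).$$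
As $ds/dN=\frac1{2s}$, the exponent has $N$-derivative $\frac\pi s-2\ln2\le\frac\pi3-2\ln2<0$, and at $N=12$ it is $4\pi-22\ln2<-2.6$. So $A<\frac3{16}e^{-2.6}<0.02$.

For $D$ use $(L-1)!\ge((L-1)/e)^{L-1}$ at $L=2N-2$, where $L-1=2N-3=2s^2+3$:
$$D\le\Big(\frac{\pi e(s-1)}{2s^2+3}\Big)^{2s^2+3}.$$
The derivative of $\frac{s-1}{2s^2+3}$ has the sign of $-2s^2+4s+3$, which is negative for $s\ge3$. So the base is at most its value at $s=3$, namely $\frac{2\pi e}{21}<0.8134$. Hence for $N\ge12$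
$$A<0.02,\qquad D\le0.8134^{\,2s^2+3}\le0.8134^{21}<0.0132, \tag{23}$$
the last because $21\ln0.8134<-4.33$.

## 9. Excluding $r=1$, and $r\ge2$ for $N\le10$

**Step 19. The case $r=1$.** *This step excludes roots whose nearest integer is $1$.* Here $w=z-1\neq0$, and the two last terms of (22) combine to $\frac{3\pi}2(2\pi|w|)^{L-1}/(L-1)!$. Dividing (22) by $8|w|^2$ and using $|w|^{L-3}\le\sigma^{L-3}$,
$$1\le A+\frac{3\pi}2\cdot\frac D{8\sigma^2}.$$
The right side is at most $0.14+0.0225<0.17$ for $N=6$, $0.08+0.0117<0.10$ for $N=8$, $0.04+0.0035<0.05$ for $N=10$, and, as $8\sigma^2\ge8$, $0.02+0.0078<0.03$ for $N\ge12$. This is a contradiction.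

**Step 20. The case $r\ge2$, $N\le10$.** *This step handles the small $N$ directly.* Now $t\ge\operatorname{Re}(z-1)>\frac12$ and $t\le\sigma$, so $N\ne6$. Since $r<\frac32+\sigma<2.4$, $r=2$. Then $w=(z-1)-1$ and $|w|\ge1-t\ge1-\sigma>0$. By (22),
$$8(1-A)(1-\sigma)^2\le8(1-A)|w|^2\le\frac\pi2D+2\pi D=\frac{5\pi}2D .$$
For $N=8$ the left side is at least $8\cdot0.92\cdot(0.3819)^2>1.07$ and the right side is at most $0.06$. For $N=10$ the left side is at least $8\cdot0.96\cdot(0.1771)^2>0.24$ and the right side is at most $0.031$. Both are contradictions.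

## 10. The case $r\ge2$, $N\ge12$: two incompatible sizes for $|w|$

By (23), $8(1-A)\ge7.84$.

**Step 21. $w$ is small.** *This step shows $|w|<\delta:=0.13$.* From (22), using $r+\frac12<2+\sigma=\frac{s+3}2$,
$$7.84|w|^2\le\pi\big(r+\tfrac12\big)D\le\pi\,\frac{s+3}2\,0.8134^{\,2s^2+3}.$$
The logarithmic derivative of the last expression is $\frac1{s+3}+4s\ln0.8134<0$ for $s\ge3$, and at $s=3$ it is at most $3\pi\cdot0.0132<0.125$. Since $7.84\,\delta^2>0.132$, we get $|w|<\delta$.

**Step 22. One term dominates the power sum.** *This step shows that in $\sum_j(w+j)^{M-1}$ the term $j=r-1$ carries nearly everything.* For $0\le j\le r-2$ we have $|w+j|\le r-2+\delta$, while $0<r-1-\delta\le|w+r-1|=t\le\sigma$. So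
$$\frac{|w+j|}t\le\frac{r-2+\delta}{r-1-\delta}=1-\frac{1-2\delta}{r-1-\delta}\le1-\frac{0.74}\sigma\le e^{-0.74/\sigma}.$$
The number of such $j$ is $r-1\le\sigma+\delta=\frac{s-1}2+0.13\le\frac s2$, and $\frac{N-1}\sigma=\frac{2(s^2+2)}{s-1}\ge2s$. Hence for $M\in\{N,L\}$, since $M-1\ge N-1$,
$$\sum_{j=0}^{r-2}|w+j|^{M-1}\le\frac s2\,e^{-1.48s}\,t^{M-1}\le0.02\,t^{M-1}, \tag{24}$$
because $\frac s2e^{-1.48s}$ decreases for $s\ge3$ and equals $1.5e^{-4.44}<0.018$ at $s=3$.

**Step 23. Upper bound for $|w|$ from $F_L(z)=0$.** *This step gives the first size.* In (22), the first term on the right is at most $8A|w|^2$, $|w|\le t$ in the middle term, and (24) with $M=L$ handles the sum: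
$$7.84|w|^2\le(0.5+1.02)\,\pi\,\frac{(2\pi t)^{L-1}}{(L-1)!},\qquad\text{so}\qquad |w|^2\le0.61\,\frac{(2\pi t)^{L-1}}{(L-1)!}. \tag{25}$$

**Step 24. Lower bound for $|w|$ from $F_N(z)=0$.** *This step gives the second size.* By (21) with $M=N$, $F_N(w)=-N\sum_{j=0}^{r-1}(w+j)^{N-1}$. The term $j=r-1$ has absolute value $t^{N-1}$, and by (24) the others sum to at most $0.02\,t^{N-1}$. So
$$|\varphi_N(w)|=\frac{\pi(2\pi)^{N-1}}{(N-1)!}\,\Big|\sum_{j=0}^{r-1}(w+j)^{N-1}\Big|\ge0.98\,\pi\,\frac{(2\pi t)^{N-1}}{(N-1)!}. \tag{26}$$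
In the other direction, put $X=2\pi|w|\le0.82$. In (19) with $M=N$, the even coefficients are at most $\zeta(2)$ in absolute value (recall $\zeta(N-2i)\le\zeta(2)$ and $\frac12\le\zeta(2)$). Hence
$$|\varphi_N(w)|\le\zeta(2)(\cosh X-1)+\frac\pi2\,\frac{X^{N-1}}{(N-1)!}\le0.88\,X^2\le35\,|w|^2. \tag{27}$$
Indeed $\cosh X-1\le X^2\big(\frac12+\frac{0.82^2}{24}+\frac{0.82^4}{720}+\cdots\big)\le0.529\,X^2$ and $1.645\cdot0.529<0.871$. The last term is at most $\frac\pi2X^2/11!$, because $X<1$ and $N-1\ge11$. Finally $0.88\cdot4\pi^2<35$.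

**Step 25. The contradiction.** *This step compares the two sizes.* From (26), (27) and (25),
$$0.98\,\pi\,\frac{(2\pi t)^{N-1}}{(N-1)!}\le35\cdot0.61\,\frac{(2\pi t)^{L-1}}{(L-1)!}.$$
Since $35\cdot0.61/(0.98\pi)<7$ and $(L-1)!/(N-1)!=N(N+1)\cdots(L-1)$ is a product of $L-N$ factors, each at least $N$,
$$N^{L-N}\le\frac{(L-1)!}{(N-1)!}\le7\,(2\pi t)^{L-N}\le7\,(2\pi\sigma)^{L-N}.$$
But
$$\frac N{2\pi\sigma}=\frac{s^2+3}{\pi(s-1)}\ge\frac6\pi>1.9 ,$$
because the derivative of $\frac{s^2+3}{s-1}$ has the sign of $(s-3)(s+1)$, so the minimum over $s>1$ is at $s=3$. Also $L-N\ge N-2\ge10$ by (15). So $1.9^{10}\le1.9^{L-N}\le7$, which is false.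

Steps 19, 20 and 25 cover all cases, so $F_N\nmid F_L$. This proves Proposition 1.

## 11. Deduction of Theorems A and B and of the conjecture

Theorem C was proved in Section 5. By Step 4, Theorem C and Proposition 1 give $S_k\nmid S_K$ in $\mathbb Q[x]$ for all $k\ge4$ and $K\ne k$. By Step 1, for every fixed $c\ge1$, $S_k(n)\mid cS_K(n)$ then holds for only finitely many $n$. This is Theorem A.

In Theorem B, (i)$\Leftrightarrow$(ii) is Step 1, and (iii)$\Rightarrow$(ii) is Step 3. The implication (ii)$\Rightarrow$(iii) is Step 3 for $k\le3$ and Theorem A for $k\ge4$.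

Finally, let $k>3$, and suppose (7) holds for every positive integer $n$, or even only for infinitely many. Then $S_k\mid S_{km}$ in $\mathbb Q[x]$ by Step 1, and Theorem A forces $km=k$, that is, $m=1$. $\blacksquare$
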